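\title{Sums of the polynomials $\sum_k\binom nk^4x^k$ modulo $p^2$ and primes of the form $x^2+y^2$}

\begin{abstract}
Let $S_n(x)=\sum_{k=0}^n\binom nk^4x^k$. We prove a conjecture of Z.~W.~Sun that determines $\sum_{n=0}^{p-1}S_n(-20)$ modulo $p^2$ from the representation $p=x^2+y^2$. The polynomial $\sum_{n<p}S_n(t)$ is shown to be congruent modulo $p^2$ to a Hecke-type polynomial built from a weight $2$ form of level $10$, and this polynomial is evaluated at the point $(1+i)/2$, where the Hauptmodul takes the value $-20$. The same method treats the other points with complex multiplication at which the Hauptmodul is rational, for instance the arguments $16$ and $-4$.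
\end{abstract}

\section{Introduction}\label{sec:intro}

For $n=0,1,2,\dots$ and for an odd prime $p$ let
\[
S_n(x)=\sum_{k=0}^n\binom nk^4x^k,\qquad A_p(t)=\sum_{n=0}^{p-1}S_n(t)\in\mathbb Z[t].
\]
Z.~W.~Sun conjectured \cite{Sun} that the residue of $A_p(-20)$ modulo $p^2$ is given by the three cases of the following theorem. We prove the conjecture.

\begin{theorem}\label{thm:main}
Let $p\ne5$ be an odd prime, and let $x,y$ denote integers. Then
\[
A_p(-20)\equiv\begin{cases}
4x^2-2p \pmod{p^2}&\text{if }p\equiv1,9\pmod{20},\ p=x^2+y^2,\ 5\nmid x,\\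
4xy \pmod{p^2}&\text{if }p\equiv13,17\pmod{20},\ p=x^2+y^2,\ 5\mid x-y,\\
0 \pmod{p^2}&\text{if }p\equiv3\pmod4.
\end{cases}
\]
\end{theorem}

The prime $5$ belongs to none of the three cases, so this is the whole conjecture. (Directly, $A_5(-20)=1-19+81+22781-1374719=-5^4\cdot2163$.) The smallest case is $A_3(-20)=1-19+81=63=3^2\cdot7$.

\subsection*{Reading the right-hand sides}
A prime $p\equiv1\pmod4$ is $x^2+y^2$ in one way up to order and signs. The squares modulo $5$ are $0,\pm1$. If $p\equiv\pm1\pmod 5$, exactly one of $x,y$ is divisible by $5$, so the condition $5\nmid x$ can be met, it means $5\mid y$, and it determines $x^2$. If $p\equiv\pm2\pmod5$, then $x\equiv\pm y\not\equiv0\pmod 5$, so $5\mid x-y$ holds for exactly one sign of $y$, and this determines $xy$. With $\lambda=x+iy$,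
\[
4x^2-2p=\lambda^2+\bar\lambda^2,\qquad 4xy=(-i\lambda^2)+\overline{(-i\lambda^2)} .
\]
Thus in both cases the answer is $z+\bar z$, where $z$ is a unit of $\mathbb Z[i]$ times the square of a Gaussian prime above $p$, and the conditions modulo $5$ select the unit. When $\mathbb Z[i]$ is embedded in $\mathbb Z_p$, one of $z,\bar z$ becomes divisible by $p^2$ and the other becomes a unit. A proof has to explain the square, the ring $\mathbb Z[i]$, and the role of $5$.

\subsection*{Where the Gaussian integers come from}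
Put $s_n=S_n(1)=\sum_k\binom nk^4$ and
\[
F(u)=\sum_{n\ge0}s_nu^n=1+2u+18u^2+\cdots.
\]
Since $\binom{p-1-m}{k}\equiv\pm\binom{m+k}{k}\pmod p$, the coefficients of $A_p$, read from the top, are congruent modulo $p$ to $s_0,s_1,\dots,s_{p-1}$ (Lemma~\ref{lem:reflect}). So modulo $p$ the number $A_p(-20)$ is the series $F$, truncated at degree $p-1$ and evaluated at $u=-1/20$. This series is modular. With $q=e^{2\pi i\tau}$, Section~\ref{sec:modular} constructs a function $t$ and a form $K$ on the upper half plane $\mathbb H$,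
\[
t=q^{-1}+4+22q+\cdots,\qquad K=\frac1t\,F\Big(\frac1t\Big)=q-2q^2-4q^3+\cdots,
\]
such that $t$ is invariant under $\Gamma_0(10)$ and its Atkin--Lehner involutions, and $K$ is a meromorphic form of weight $2$ for $\Gamma_0(10)$ without zeros. For a prime $p\neq2,5$ consider the $p+1$ quotients
\begin{equation}\label{eq:Xintro}
X_\infty=\frac{K(\tau)}{K(p\tau)},\qquad X_j=p^2\,\frac{K(\tau)}{K\big(\frac{\tau+j}p\big)}\quad(0\le j<p).
\end{equation}
Their sum is $P_p(t)$ for a monic polynomial $P_p\in\mathbb Z[t]$ of degree $p-1$ (Proposition~\ref{prop:hecke}). The link between binomial sums and modular forms is the following congruence.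

\begin{theorem}\label{thm:AP}
For every prime $p\ne2,5$ we have $A_p(t)\equiv P_p(t)\pmod{p^2}$ in $\mathbb Z[t]$.
\end{theorem}

Now $-20=t(\tau_0)$ for $\tau_0=\frac{1+i}2$ (Proposition~\ref{prop:CMpoint}), and the lattice $\mathbb Z+\mathbb Z\tau_0$ is a multiple of $\mathbb Z[i]$. So $A_p(-20)$ is congruent to the sum of the $p+1$ numbers $X_\infty(\tau_0),X_0(\tau_0),\dots,X_{p-1}(\tau_0)$. Multiplication by a Gaussian integer $\lambda$ of norm $p$ is given by an integral matrix of determinant $p$ that fixes $\tau_0$. If its lower left entry is divisible by $10$, the weight $2$ transformation law of $K$ shows that one of the $p+1$ numbers is exactly $\lambda^2$. This accounts for the square, and the divisibility by $10$ is the condition modulo $5$. The remaining numbers are not computed; the factors $p^2$ in \eqref{eq:Xintro} force them to be divisible by $p^2$. For $p\equiv3\pmod4$ there is no $\lambda$, and a Galois argument shows that all $p+1$ numbers have the same $p$-adic valuation, which exceeds $1$.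

\subsection*{The case $p=3$ of Theorem~\ref{thm:AP}}
Let $u=1/t=q-4q^2-6q^3+\cdots$; inverting, $q/u=1+4u+38u^2+\cdots$. The sum $X_0+X_1+X_2$ is $O(q)$, so $P_3$ is determined by the terms of degree $\le0$ of $X_\infty$. As $K(\tau)=uF(u)$ and $K(3\tau)=q^3(1+O(q^3))$,
\[
u^2P_3(1/u)=F(u)\Big(\frac uq\Big)^3+O(u^3)=(1+2u+18u^2)(1-12u-18u^2)+O(u^3),
\]
and $P_3=t^2-10t-24$. On the other side $A_3=t^2+17t+3$, and $A_3-P_3=27(t+1)$.

To see a reason for the congruence, let $\ell=\log(q/u)=4u+30u^2+\cdots$. Up to $O(u^3)$ we have $(u/q)^3=e^{-3\ell}\equiv1-3\ell\pmod9$ and $\ell F=4u+38u^2$, so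
\[
u^2P_3(1/u)\equiv(1+2u+18u^2)-3\,(4u+38u^2)\pmod 9 .
\]
The plain truncation $1+2u+18u^2$ is correct modulo $3$ but not modulo $9$. The same correction appears in $A_3$: its middle coefficient is $1+(3-1)^4\equiv 2-3\cdot4\pmod9$. In general, expanding the binomial coefficients in $A_p$ to first order in $p$ produces numbers $d_m$ built from harmonic sums, with $d_1=4$ and $d_2=38$. What has to be proved is that the $d_m$ agree modulo $p$ with the coefficients of $\ell F$. Both satisfy the same inhomogeneous differential equation, the one that characterizes the logarithmic solution $F\log q=F\log u+\ell F$ of the differential equation of $F$.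

\subsection*{Plan}
Section~\ref{sec:binom} contains the binomial congruences, Section~\ref{sec:modular} the modular parametrization of $F$, and Section~\ref{sec:hecke} the polynomial $P_p$ and the proof of Theorem~\ref{thm:AP}. Section~\ref{sec:tools} prepares three tools for evaluating $P_p$ at a point, and Section~\ref{sec:main} proves Theorem~\ref{thm:main}. Section~\ref{sec:CM} is a supplement on which Theorem~\ref{thm:main} does not depend: it treats the other imaginary quadratic points with rational $t$ (Theorem~\ref{thm:CM}) and determines $A_p(16)$ and $A_p(-4)$ modulo $p^2$ (Corollary~\ref{cor:16}).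

\section{Binomial congruences and Franel's operator}\label{sec:binom}

Let $p$ be an odd prime, $\mathbb Z_{(p)}$ the ring of rational numbers with denominator prime to $p$, and $H_m=\sum_{i=1}^m1/i$. Put
\[
d_m=4\sum_{l=0}^m\binom ml^4(H_m-H_l),\qquad B=\sum_{m<p}s_mu^m,\qquad D=\sum_{m<p}d_mu^m .
\]
Then $d_0=0$, $d_1=4$, $d_2=4(\frac32+16\cdot\frac12)=38$, and $d_m\in\mathbb Z_{(p)}$ for $m<p$. A congruence modulo $(p^a,u^b)$ between series in $\mathbb Q[[u]]$ means that the coefficients of $u^m$ with $m<b$ lie in $\mathbb Z_{(p)}$ and are congruent modulo $p^a$.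

\begin{lemma}\label{lem:reflect}
$u^{p-1}A_p(1/u)\equiv B-pD\pmod{p^2}$.
\end{lemma}

\begin{proof}
Let $0\le j<p$. The coefficient of $t^{p-1-j}$ in $A_p$ is $\sum_{n}\binom n{p-1-j}^4=\sum_{m=0}^j\binom{p-1-m}{j-m}^4$, where $n=p-1-m$. Now
\[
\binom{p-1-m}{j-m}=\frac{\prod_{i=m+1}^j(p-i)}{(j-m)!}=(-1)^{j-m}\binom jm\prod_{i=m+1}^j\Big(1-\frac pi\Big),
\]
and the fourth power is $\equiv\binom jm^4\big(1-4p(H_j-H_m)\big)\pmod{p^2}$. Summing over $m$ gives $s_j-pd_j$.
\end{proof}

We need a differential equation for $D$, and we have one only for $F$. The bridge is that the numbers $d_m$ also occur in the block of coefficients of $F$ that follows $B$.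

\begin{lemma}\label{lem:block}
$s_{p+m}\equiv2(s_m+pd_m)\pmod{p^2}$ for $0\le m<p$.
\end{lemma}

\begin{proof}
For $m<j<p$ both $j$ and $p+m-j$ are less than $p$, so $p\mid\binom{p+m}j$ and the fourth power vanishes modulo $p^2$. The terms with $p\le j\le p+m$ repeat those with $0\le j\le m$, by $j\mapsto p+m-j$. For $0\le l\le m$,
\[
\binom{p+m}{l}=\binom ml\prod_{i=m-l+1}^m\Big(1+\frac pi\Big)\equiv\binom ml\big(1+p(H_m-H_{m-l})\big)\pmod{p^2}.
\]
Take fourth powers, sum over $l$, and replace $l$ by $m-l$.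
\end{proof}

Franel's recurrence \cite{Franel} is
\[
(n+1)^3s_{n+1}=2(2n+1)(3n^2+3n+1)s_n+4n(4n-1)(4n+1)s_{n-1}\qquad(n\ge0).
\]
Let $\theta=u\,d/du$, so that $\theta u^n=nu^n$. As $2(2n+1)(3n^2+3n+1)=12n^3+18n^2+10n+2$, the recurrence says that the coefficient of $u^{n+1}$ in $LF$ vanishes, where
\begin{equation}\label{eq:L}
L=\theta^3-u(12\theta^3+18\theta^2+10\theta+2)-4u^2(\theta+1)(4\theta+3)(4\theta+5).
\end{equation}
So $LF=0$. Write $L=\sum_ia_i(u)\theta^i$ with $a_i\in\mathbb Z[u]$, and let $L'=\sum_i i\,a_i(u)\theta^{i-1}$ be the formal derivative in $\theta$. We use three properties.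
\begin{enumerate}
\item[(L1)] The coefficient of $u^m$ in $Ly$ is $m^3y_m$ plus an integral combination of $y_{m-1},y_{m-2}$, where $y=\sum y_mu^m$. Hence $L$, and likewise $L'$, respects congruences modulo $(p^a,u^b)$, and $F$ is the only solution of $Ly=0$ in $\mathbb C[[u]]$ with $y_0=1$.
\item[(L2)] $L(y\log u)=(Ly)\log u+L'y$, because $\theta^i(y\log u)=(\theta^iy)\log u+i\,\theta^{i-1}y$.
\item[(L3)] $L(u^py)\equiv u^p(Ly+pL'y)\pmod{p^2}$ for $y\in\mathbb Z_{(p)}[[u]]$, because $\theta^i(u^py)=u^p(\theta+p)^iy$.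
\end{enumerate}
By (L2), $F\log u+y$ solves $L$ exactly when $Ly+L'F=0$. By (L3), the factor $u^p$ behaves modulo $p^2$ like $1+p\log u$. This is why the same equation holds for $D$.

\begin{lemma}\label{lem:LD}
$LD+L'B\equiv0\pmod{(p,u^p)}$.
\end{lemma}

\begin{proof}
First, $LB\equiv0\pmod{p^2}$. Indeed $B$ is a truncation of $F$, so $LB$ has nonzero coefficients only at $u^p$ and $u^{p+1}$. By the recurrence they are $-p^3s_p$ and $-4p(4p-1)(4p+1)s_{p-1}$, and $s_{p-1}\equiv\sum_{k=0}^{p-1}(\pm1)^4=p\equiv0\pmod p$.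

Write $F=B+u^pG+O(u^{2p})$ with $G=\sum_{m<p}s_{p+m}u^m$. From $LF=0$, (L1) and (L3) we get $LB+u^p(LG+pL'G)\equiv0\pmod{(p^2,u^{2p})}$, hence $LG+pL'G\equiv0\pmod{(p^2,u^p)}$. By Lemma~\ref{lem:block}, $G\equiv2(B+pD)\pmod{p^2}$. Therefore $2LB+2p(LD+L'B)\equiv0\pmod{(p^2,u^p)}$. Since $LB\equiv0\pmod{p^2}$ and $p$ is odd, the lemma follows.
\end{proof}

\section{The modular parametrization of $F$}\label{sec:modular}

\subsection{The group $\Gamma$}
Let $\theta_q=q\,d/dq=\frac1{2\pi i}\frac d{d\tau}$. For a real matrix $\alpha=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$ with $\det\alpha>0$ put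
\[
(f|\alpha)(\tau)=\det\alpha\,(c\tau+d)^{-2}f(\alpha\tau).
\]
Then $(f|\alpha)|\beta=f|\alpha\beta$, scalars act trivially, and $\theta_q(g\circ\alpha)=(\theta_qg)|\alpha$ because $\frac{d(\alpha\tau)}{d\tau}=\det\alpha\,(c\tau+d)^{-2}$. For $e\in\{1,2,5,10\}$ define the Atkin--Lehner sets
\[
\mathcal W_e=\Big\{\begin{pmatrix}ea&b\\10c&ed\end{pmatrix}:a,b,c,d\in\mathbb Z,\ \det=e\Big\},\qquad\Gamma=\bigcup_e\mathcal W_e ,
\]
so that $\mathcal W_1=\Gamma_0(10)$. The determinant condition reads $ead-\frac{10}ebc=1$, which is solvable; $W_e$ denotes any element of $\mathcal W_e$. Let $\mathcal R$ be the ring of integral $2\times2$ matrices with lower left entry divisible by $10$. Recall that $\Gamma_0(10)$ has index $18$ in $\mathrm{SL}_2(\mathbb Z)$ and four cusps: the class of a reduced fraction is determined by the greatest common divisor of its denominator and $10$, and the values $10,5,2,1$ correspond to $\infty,\frac15,\frac12,0$.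

\begin{lemma}\label{lem:Gamma}
\begin{enumerate}
\item[(a)] Modulo scalars $\Gamma$ is a group, $\Gamma_0(10)$ is normal in it, and the quotient is $(\mathbb Z/2)^2$. The adjugate of an element of $\mathcal W_e$ lies in $\mathcal W_e$.
\item[(b)] $\gamma^{-1}\mathcal R\gamma\subset\mathcal R$ for $\gamma\in\Gamma$.
\item[(c)] $W_2,W_5,W_{10}$ map $\infty$ to the classes of $\frac15,\frac12,0$. So $\Gamma$ has one cusp, and the stabilizer of $\infty$ is generated modulo scalars by $\tau\mapsto\tau+1$.
\end{enumerate}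
\end{lemma}

\begin{proof}
(a) The claim on adjugates is read off from the shape. Let $g=\gcd(e,e')$ and $e''=ee'/g^2$, so that $ge''=\operatorname{lcm}(e,e')$ divides $10$. In
\[
\begin{pmatrix}ea&b\\10c&ed\end{pmatrix}\begin{pmatrix}e'a'&b'\\10c'&e'd'\end{pmatrix}=\begin{pmatrix}ee'aa'+10bc'&eab'+e'bd'\\10(e'ca'+edc')&10cb'+ee'dd'\end{pmatrix}
\]
the diagonal entries are divisible by $ge''$, the upper right by $g$, the lower left by $10g$. So $\mathcal W_e\mathcal W_{e'}\subset g\mathcal W_{e''}$, and the determinant modulo squares is a homomorphism onto $(\mathbb Z/2)^2$ with kernel $\Gamma_0(10)$.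

(b) Let $\gamma=\left(\begin{smallmatrix}ea&b\\10c&ed\end{smallmatrix}\right)$ and $\alpha=\left(\begin{smallmatrix}x&y\\10z&w\end{smallmatrix}\right)$. Modulo $e$ both $\operatorname{adj}(\gamma)$ and $\alpha\gamma$ have the shape $\left(\begin{smallmatrix}0&*\\0&0\end{smallmatrix}\right)$, so their product is divisible by $e$. Its lower left entry $-10c(eax+10cy)+10ea(eaz+cw)$ is divisible by $10e$. Finally $\gamma^{-1}=\operatorname{adj}(\gamma)/e$.

(c) If $c=0$ then $ead=1$, so $e=1$ and $a=d=\pm1$. Otherwise $W_e\infty=a/(\frac{10}ec)$. The relation $ead-\frac{10}ebc=1$ shows that this fraction is reduced and that its denominator is prime to $e$; so the denominator has greatest common divisor $10/e$ with $10$ when $e>1$.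
\end{proof}

A \emph{modular function} for $G=\Gamma_0(N)$ or $G=\Gamma$ is a meromorphic function on the compact Riemann surface $G\backslash\mathbb H^*$, where $\mathbb H^*=\mathbb H\cup\mathbb Q\cup\{\infty\}$. We write $X_0(N)=\Gamma_0(N)\backslash\mathbb H^*$. A modular function with a single pole, which is simple, is a bijection onto $\mathbb P^1(\mathbb C)$; it is called a \emph{Hauptmodul}, and every modular function for $G$ is a rational function of it. By (a), the $W_e$ act on $X_0(10)$ as commuting involutions with $W_2W_{10}=W_5$.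

\subsection{The Hauptmodul $t$}
Let $\eta(\tau)=q^{1/24}\prod_{n\ge1}(1-q^n)$, which satisfies $\eta(-1/\tau)=\sqrt{\tau/i}\,\eta(\tau)$. We use two standard facts on $f=\prod_{\delta\mid10}\eta(\delta\tau)^{r_\delta}$ with $\sum r_\delta=0$. If $\sum\delta r_\delta\equiv\sum\frac{10}\delta r_\delta\equiv0\pmod{24}$ and $\prod\delta^{r_\delta}$ is a rational square, then $f$ is a modular function for $\Gamma_0(10)$ (Gordon--Hughes--Newman). Its order at the cusp of denominator $c\mid10$ is $\frac{10}{24c}\sum_\delta\gcd(c,\delta)^2r_\delta/\delta$ (Ligozat), and it has no zeros or poles in $\mathbb H$. Let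
\[
\varphi=\frac{\eta(2\tau)\eta(5\tau)^5}{\eta(\tau)\eta(10\tau)^5}=q^{-1}\prod_{n\ge1}\frac{1+q^n}{(1+q^{5n})^5}=q^{-1}+1+q+\cdots.
\]
Here $\sum\delta r_\delta=-24$, $\sum\frac{10}\delta r_\delta=0$, $\prod\delta^{r_\delta}=2^{-4}$, and the orders for $c=1,2,5,10$ are $0,0,1,-1$. So $\varphi$ is a Hauptmodul of $\Gamma_0(10)$, with $\varphi=\infty$ at $\infty$ and $\varphi=0$ at $\frac15$.

Each $\varphi\circ W_e$ is again a Hauptmodul, hence a M\"obius function of $\varphi$; we determine it. The transformation law of $\eta$ gives $\varphi(-1/10\tau)=4\psi(\tau)$, with the constant $\sqrt{5\cdot2^5/10}=4$ and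
\[
\psi=\frac{\eta(2\tau)^5\eta(5\tau)}{\eta(\tau)^5\eta(10\tau)}=1+5q+15q^2+\cdots.
\]
As $\psi=1$ where $\varphi=\infty$, we have $\psi=1+\frac c{\varphi-a}=1+cq-c(1-a)q^2+\cdots$, so $c=5$, $a=4$, and $\varphi\circ W_{10}=4\frac{\varphi+1}{\varphi-4}$. The involution $W_2$ swaps the pole and the zero of $\varphi$, so $\varphi\circ W_2=C/\varphi$ for a constant $C$. Since $W_2$ and $W_{10}$ commute,
\[
\frac{C(\varphi-4)}{4(\varphi+1)}=\varphi\circ W_2W_{10}=\varphi\circ W_{10}W_2=\frac{4(C+\varphi)}{C-4\varphi},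
\]
and $\varphi\to\infty$ gives $C=-4$. Thus $\varphi\circ W_2=-4/\varphi$ and $\varphi\circ W_5=\frac{4-\varphi}{\varphi+1}$. Evaluating at $\infty$, the cusps $\infty,\frac15,0,\frac12$ have $\varphi=\infty,0,4,-1$.

We pass to the quotient in two steps. Put
\[
Y=\varphi-\frac4\varphi-3=\frac{(\varphi-4)(\varphi+1)}\varphi,\qquad t=Y+6+\frac{25}Y .
\]
The function $Y$ is invariant under $\varphi\mapsto-4/\varphi$, and the constant $-3$ is chosen so that $Y$ takes the values $0$ and $\infty$ only at cusps. For $\varphi'=\varphi\circ W_{10}$ we have $\varphi'-4=\frac{20}{\varphi-4}$ and $\varphi'+1=\frac{5\varphi}{\varphi-4}$, so $Y\circ W_{10}=\frac{25\varphi}{(\varphi-4)(\varphi+1)}$. Hence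
\begin{equation}\label{eq:YW}
Y\circ W_2=Y,\qquad Y\circ W_5=Y\circ W_{10}=25/Y,
\end{equation}
and $t$ is $\Gamma$-invariant. We have $Y=q^{-1}-2-3q+\cdots$ and $t=q^{-1}+4+22q+\cdots$ with integral coefficients. The only pole of $t$ on $\Gamma\backslash\mathbb H^*$ is the cusp, where $q$ is a local parameter by Lemma~\ref{lem:Gamma}(c). So $t$ is a Hauptmodul of $\Gamma$. Since $Yt=(Y+3)^2+16=(\varphi+4/\varphi)^2$,
\begin{equation}\label{eq:tfactor}
t=\frac{(\varphi+4/\varphi)^2}Y,\qquad t+4=\frac{(Y+5)^2}Y,\qquad t-16=\frac{(Y-5)^2}Y .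
\end{equation}

\begin{lemma}\label{lem:poly}
Let $G$ be $\Gamma$-invariant and holomorphic on $\mathbb H$, with a $q$-expansion that has finitely many negative powers. Then $G\in\mathbb C[t]$. If the expansion lies in $N\mathbb Z((q))$ for an integer $N$, then $G\in N\mathbb Z[t]$.
\end{lemma}

\begin{proof}
$G$ is a rational function of $t$ with no pole at finite $t$. If $G=bq^{-n}+\cdots$, then $b\in N\mathbb Z$ is the leading coefficient of the polynomial; subtract $bt^n$ and use induction on the degree.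
\end{proof}

For $\tau_1\in\mathbb H$ let $n(\tau_1)$ be the order of the stabilizer of $\tau_1$ in $\Gamma$ modulo scalars. It is the ramification index of $\mathbb H\to\Gamma\backslash\mathbb H$, so $t-t(\tau_1)$ vanishes at $\tau_1$ to order exactly $n(\tau_1)$.

\begin{lemma}\label{lem:ram}
$n=4$ where $t=0$, $n=2$ where $t=16$ or $t=-4$, and $n=1$ elsewhere.
\end{lemma}

\begin{proof}
By Gauss--Bonnet, the hyperbolic area of the quotient divided by $2\pi$ equals $2g-2+(\text{number of cusps})+\sum(1-\frac1n)$, the sum running over the points of $\Gamma\backslash\mathbb H$. The area is $\frac{18}4\cdot\frac\pi3$ and $g=0$, so $\sum(1-\frac1n)=\frac34+2-1=\frac74$. The values $Y=\pm5$ are taken in $\mathbb H$, and \eqref{eq:tfactor} gives $n\ge2$ over $t=16$ and over $t=-4$. The point $(3+i)/10$ is fixed by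
\begin{equation}\label{eq:M}
M=\begin{pmatrix}4&-1\\10&-2\end{pmatrix}\in\mathcal W_2,\qquad M^2=2\begin{pmatrix}3&-1\\10&-3\end{pmatrix},\qquad M^4=-4I .
\end{equation}
So $4\mid n$ there, and $\varphi=-4/\varphi$ there, which gives $t=0$ by \eqref{eq:tfactor}. These three points contribute at least $\frac12+\frac12+\frac34=\frac74$, so equality holds throughout.
\end{proof}

\subsection{The form $K$}
Put $u=1/t\in q+q^2\mathbb Z[[q]]$, so that $\mathbb Z[[q]]=\mathbb Z[[u]]$. Under $Y\mapsto25/Y$ the differential $dY/Y$ changes sign. This gives two weight $2$ forms that are $\Gamma$-invariant up to sign: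
\[
\Phi=-\frac{\theta_qY}Y=1+2q+\cdots,\qquad K=u\Phi=-\frac{\theta_qY}{Y^2+6Y+25}=q-2q^2+\cdots,
\]
both with integral coefficients. By \eqref{eq:YW} and the invariance of $u$,
\begin{equation}\label{eq:Keps}
K|\gamma=\varepsilon_eK,\quad\Phi|\gamma=\varepsilon_e\Phi\quad(\gamma\in\mathcal W_e),\qquad\varepsilon_1=\varepsilon_2=1,\quad\varepsilon_5=\varepsilon_{10}=-1 .
\end{equation}
We compare them with the invariant form $w=\theta_qu/u=-\theta_qt/t\in1+q\mathbb Z[[q]]$, whose zeros and poles are given by Lemma~\ref{lem:ram}. From $\theta_qt=\theta_qY\,(1-25/Y^2)$ we get $w=Kg$ with $g=Y-25/Y$, and $g^2=(t-6)^2-100=(t-16)(t+4)$. Hence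
\begin{equation}\label{eq:r}
w=\Phi r,\qquad r=gu=1+O(q),\qquad r^2=\Delta(u):=(1-16u)(1+4u)=1-12u-64u^2 .
\end{equation}

\begin{lemma}\label{lem:K}
$K$ has no zeros in $\mathbb H$, and its only poles are simple poles at the points where $t=0$. The form $\Phi$ is holomorphic on $\mathbb H$ and vanishes exactly at these points, to order $3$.
\end{lemma}

\begin{proof}
Where $t=16$ or $t=-4$, both $\theta_qt$ and $g$ vanish to order $1$, so $K=w/g$ has order $0$. Where $t=0$, $w$ has order $3-4=-1$ and $g^2=-64\ne0$. Elsewhere $w$ and $g$ have order $0$. Finally $\Phi=tK$.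
\end{proof}

\subsection{The differential equation}
We identify $\Phi$ with $F(u)$ by showing that it satisfies Franel's equation. The functions $\Phi,\tau\Phi,\tau^2\Phi$ are the products of $\sqrt\Phi$ and $\tau\sqrt\Phi$, and these two span a space that $\Gamma$ preserves. So we look first for a second order equation.

\begin{proposition}\label{prop:F}
For $\operatorname{Im}\tau$ large, $L\Phi=0$ and $L(\tau\Phi)=0$, where $\theta=u\,d/du=w^{-1}\theta_q$. Consequently $\Phi=F(u)$ and $K=uF(u)$.
\end{proposition}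

\begin{proof}
Let $\partial=\Phi^{-1}\theta_q$, which equals $r\theta$ by \eqref{eq:r}, and let $f$ be a local square root of $\Phi$ away from its zeros. With $'=\theta_q$ we have $\partial f=\frac12\Phi^{-3/2}\Phi'$ and
\[
\partial^2f=Vf,\qquad V=\frac{2\Phi\Phi''-3\Phi'^2}{4\Phi^4}.
\]
Since $\partial(2\pi i\tau)=f^{-2}$, we get $\partial^2(2\pi i\tau f)=\partial(2\pi i\tau\,\partial f+f^{-1})=2\pi i\tau\,\partial^2f$. So $f$ and $\tau f$ both solve $\partial^2y=Vy$.

\emph{$V$ is $\Gamma$-invariant.} Let $\gamma\in\mathcal W_e$ have bottom row $(c,d)$. By \eqref{eq:Keps}, $\partial(y\circ\gamma)=\Phi^{-1}\cdot(\theta_qy)|\gamma=\varepsilon_e(\partial y)\circ\gamma$, so $\partial^2$ commutes with $\gamma$ and $f\circ\gamma$ solves $\partial^2y=(V\circ\gamma)y$. But $(f\circ\gamma)^2=\Phi\circ\gamma=\varepsilon_ee^{-1}(c\tau+d)^2\Phi$, so $f\circ\gamma$ is a constant times $(c\tau+d)\sqrt\Phi$ and also solves $\partial^2y=Vy$. Hence $V\circ\gamma=V$.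

\emph{$V=u+15u^2$.} By Lemma~\ref{lem:K}, $V$ is holomorphic where $t\ne0$, and $V=q+O(q^2)$ at the cusp because $\Phi'$ and $\Phi''$ are $2q+O(q^2)$. So $V$ is a polynomial in $u$ that begins with $u$. At a point $\tau_1$ with $t=0$ let $z=\tau-\tau_1$, $t\sim az^4$, $\Phi\sim bz^3$, $\kappa=\theta_qz=\frac1{2\pi i}$. Then $V\sim\frac{(12-27)\kappa^2}{4b^2}z^{-8}$. The relation $w^2=\Phi^2\Delta$ gives $16\kappa^2z^{-2}=b^2z^6\cdot(-64)a^{-2}z^{-8}$ to leading order, that is $\kappa^2=-4b^2/a^2$. So $V\sim15a^{-2}z^{-8}\sim15u^2$.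

\emph{The third order equation.} If $y_1,y_2$ solve $\partial^2y=Vy$ and $Z=y_1y_2$, then $\partial^2Z=2VZ+2\,\partial y_1\,\partial y_2$ and $\partial^3Z=4V\,\partial Z+2(\partial V)Z$. From $\partial=r\theta$ and $r^2=\Delta$ we get $\partial^2=\Delta\theta^2+\frac12(\theta\Delta)\theta$. Dividing the third order equation by $r$, which is nonzero near the cusp, we see that $Z$ is annihilated by
\[
\Delta\theta^3+\tfrac32(\theta\Delta)\theta^2+\tfrac12(\theta^2\Delta)\theta-4V\theta-2(\theta V).
\]
Insert $\theta\Delta=-12u-128u^2$, $\theta^2\Delta=-12u-256u^2$, $\theta V=u+30u^2$. The coefficient of $-u$ is $12\theta^3+18\theta^2+(6+4)\theta+2$, and that of $-u^2$ is $64\theta^3+192\theta^2+(128+60)\theta+60=4(\theta+1)(4\theta+3)(4\theta+5)$. This is the operator \eqref{eq:L}. Take $Z=f^2$ and $Z=f\cdot\tau f$. As $\Phi\in1+u\mathbb Z[[u]]$, (L1) gives $\Phi=F(u)$.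
\end{proof}

\section{The Hecke sum $P_p$ and the proof of Theorem~\ref{thm:AP}}\label{sec:hecke}

From now on $p\ne2,5$. The quotient $K(\tau)/K(p\tau)$ is invariant only under a subgroup of $\Gamma$, so it is not a function of $t$. We symmetrize it. Let $M_p=\{\alpha\in\mathcal R:\det\alpha=p\}$, and
\[
\alpha_\infty=\begin{pmatrix}p&0\\0&1\end{pmatrix},\qquad\alpha_j=\begin{pmatrix}1&j\\0&p\end{pmatrix}\quad(0\le j<p).
\]

\begin{lemma}\label{lem:cosets}
The map $\alpha\mapsto\ker(\alpha\bmod p)$ is a bijection from $\Gamma_0(10)\backslash M_p$ onto the set of lines in $\mathbb F_p^2$, and $\alpha_\infty,\alpha_0,\dots,\alpha_{p-1}$ represent the cosets. Right multiplication by $\Gamma_0(10)$ permutes the cosets transitively, and the stabilizer of $\Gamma_0(10)\alpha_\infty$ is $\Gamma_0(10p)$.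
\end{lemma}

\begin{proof}
Modulo $p$, $\alpha$ and $\operatorname{adj}(\alpha)$ have rank one and $\alpha\operatorname{adj}(\alpha)\equiv0$, so the columns of $\operatorname{adj}(\alpha)$ span the kernel of $\alpha$. Hence $\alpha'\alpha^{-1}=\alpha'\operatorname{adj}(\alpha)/p$ is integral exactly when $\alpha'$ and $\alpha$ have the same kernel, and then it lies in $\Gamma_0(10)$ because $p\nmid10$. The kernels of $\alpha_\infty$ and $\alpha_j$ are spanned by $(1,0)$ and $(-j,1)$; these are all $p+1$ lines. For $\gamma\in\Gamma_0(10)$ with bottom row $(c,d)$ the kernel of $\alpha_\infty\gamma$ is spanned by $\gamma^{-1}\binom10=\binom d{-c}$. It equals the kernel of $\alpha_\infty$ if and only if $p\mid c$. The rows $(0,1)$ and $(10,1+10j)$, $j\in\mathbb Z$, occur as bottom rows and give all lines, again because $p\nmid10$.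
\end{proof}

For $\alpha\in M_p$ put $X_\alpha=pK/(K|\alpha)$. It depends only on the coset of $\alpha$, and for $\alpha_\infty$ and $\alpha_j$ it is the function $X_\infty$ or $X_j$ of \eqref{eq:Xintro}. For $\gamma\in\mathcal W_e$ write $\alpha\gamma=\gamma\cdot\gamma^{-1}\alpha\gamma$. Then the signs in \eqref{eq:Keps} cancel:
\begin{equation}\label{eq:Xperm}
X_\alpha\circ\gamma=\frac{p\,K|\gamma}{K|\alpha\gamma}=\frac{p\,\varepsilon_eK}{\varepsilon_eK|\gamma^{-1}\alpha\gamma}=X_{\gamma^{-1}\alpha\gamma}.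
\end{equation}
By Lemma~\ref{lem:Gamma}, conjugation by $\gamma$ permutes the cosets. So the elementary symmetric functions $c_1,\dots,c_{p+1}$ of the $X_\alpha$ are $\Gamma$-invariant. Here the choice of $K$ rather than $\Phi$ matters: $K$ has no zeros, so the denominators $K|\alpha$ create no poles.

\begin{proposition}\label{prop:hecke}
For $1\le n\le p+1$ we have $t^nc_n\in p^{2(n-1)}\mathbb Z[t]$. Moreover $c_1=P_p(t)$ with $P_p\in\mathbb Z[t]$ monic of degree $p-1$, and $P_p(t)-X_\infty\in p^3q\,\mathbb Z[[q]]$.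
\end{proposition}

\begin{proof}
\emph{Poles.} By Lemma~\ref{lem:K}, each $X_\alpha$ has at most simple poles in $\mathbb H$, located where $t=0$, and there $t$ vanishes to order $4$. So $t^nc_n$ is holomorphic on $\mathbb H$.

\emph{Expansions.} Since $K\in q+q^2\mathbb Z[[q]]$, we have $1/K=\sum_{m\ge-1}b_mq^m$ with $b_m\in\mathbb Z$. Let $\zeta=e^{2\pi i/p}$. Then $X_\infty\in\mathbb Z((q))$ and $X_j=p^2K\sum_mb_m\zeta^{jm}q^{m/p}$. Each product in $c_n$ has at least $n-1$ factors $X_j$, so $p^{-2(n-1)}c_n\in\mathbb Z[\zeta]((q^{1/p}))$. Invariance under $\tau\mapsto\tau+1$ shows that only integral powers of $q$ occur. The automorphism $\zeta\mapsto\zeta^a$, applied to coefficients, permutes the $X_j$, so the coefficients lie in $\mathbb Q\cap\mathbb Z[\zeta]=\mathbb Z$. Lemma~\ref{lem:poly} now gives the first claim.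

\emph{The sum.} The function $c_1$ is rational in $t$, so its order at a point with $t=0$ is divisible by $4$; it is at least $-1$, hence at least $0$. So $c_1$ is holomorphic on $\mathbb H$ and Lemma~\ref{lem:poly} applies to it. Finally $\sum_jX_j=p^3K\sum_{p\mid m}b_mq^{m/p}\in p^3q\,\mathbb Z[[q]]$, because $m=-1$ is excluded, and $X_\infty=q^{1-p}+\cdots$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:AP}]
We follow the computation for $p=3$. Both $u^{p-1}P_p(1/u)$ and $u^{p-1}A_p(1/u)$ are polynomials in $u$ of degree at most $p-1$, so it suffices to compare them modulo $(p^2,u^p)$. By Propositions~\ref{prop:hecke} and~\ref{prop:F}, and since $K(p\tau)=q^p(1+O(q^p))$,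
\[
u^{p-1}P_p(1/u)=u^{p-1}\frac{uF(u)}{K(p\tau)}+O(u^p)=F(u)\Big(\frac uq\Big)^p+O(u^p).
\]
Write $u/q=1+z$ with $z\in u\mathbb Z[[u]]$, and let $\ell=\log(q/u)=-\sum_{k\ge1}(-1)^{k-1}z^k/k$. The coefficients of $u^m$, $m<p$, in $\ell$ involve only $k<p$ and lie in $\mathbb Z_{(p)}$. For $1\le k<p$ we have $\binom pk=\frac pk\binom{p-1}{k-1}\equiv p\frac{(-1)^{k-1}}k\pmod{p^2}$. Hence $(1+z)^p\equiv1-p\ell$ and
\[
u^{p-1}P_p(1/u)\equiv B-p\,\ell F\pmod{(p^2,u^p)} .
\]
By Lemma~\ref{lem:reflect} it remains to prove $\ell F\equiv D\pmod{(p,u^p)}$.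

For $\operatorname{Im}\tau$ large, $2\pi i\tau-\ell$ is a branch of $\log u$. Proposition~\ref{prop:F} and (L2) give $0=L(2\pi i\tau F)=L'F+L(\ell F)$, an identity between functions holomorphic at $u=0$, hence between power series. Together with $F=B+O(u^p)$ and Lemma~\ref{lem:LD}, this shows that $\delta=\ell F-D$ satisfies $L\delta\equiv0\pmod{(p,u^p)}$. Also $\delta(0)=0$. If $\delta\not\equiv0\pmod{(p,u^p)}$, let $m$ be the least index with $\delta_m\not\equiv0\pmod p$. Then $1\le m<p$, and by (L1) the coefficient of $u^m$ in $L\delta$ is $\equiv m^3\delta_m\not\equiv0\pmod p$, a contradiction.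
\end{proof}

\begin{remark}
For fixed $m$, the coefficient of $u^m$ in $\ell F$ is congruent to $d_m$ modulo every prime $p>\max(m,5)$. So $\ell F=\sum_md_mu^m$ exactly, as the values $4$ and $38$ in Section~\ref{sec:intro} suggest.
\end{remark}

\section{Evaluating $P_p$ at a point}\label{sec:tools}

Fix $\overline{\mathbb Q}\subset\mathbb C$ and an embedding $\overline{\mathbb Q}\hookrightarrow\overline{\mathbb Q}_p$, and let $v$ be the valuation with $v(p)=1$ and $v(0)=\infty$. In this section $\tau_0\in\mathbb H$ is a point with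
\begin{equation}\label{eq:unit}
t_0=t(\tau_0)\in\mathbb Z_{(p)}^\times .
\end{equation}
As $t_0\ne0$, Lemma~\ref{lem:K} shows that $K(\tau_0)\ne0,\infty$ and that the $p+1$ numbers $x_\alpha=X_\alpha(\tau_0)$ are finite. They are the roots of $\Pi(X)=\sum_{n=0}^{p+1}(-1)^nc_n(\tau_0)X^{p+1-n}$, with $c_0=1$. By Proposition~\ref{prop:hecke}, $c_n(\tau_0)$ is $t_0^{-n}$ times the value at $t_0$ of a polynomial in $p^{2(n-1)}\mathbb Z[t]$. So $\Pi\in\mathbb Q[X]$, the $x_\alpha$ are algebraic, and, because $t_0$ is a unit,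
\begin{equation}\label{eq:val}
v(c_n(\tau_0))\ge2(n-1)\qquad(1\le n\le p+1).
\end{equation}
By Theorem~\ref{thm:AP}, $A_p(t_0)\equiv P_p(t_0)=\sum_\alpha x_\alpha\pmod{p^2}$.

\subsection{Valuations}
The $q$-expansion of $X_j$ is divisible by $p^2$, but this says nothing about the value $X_j(\tau_0)$, which can be a unit (Example~\ref{ex:13}). Only the symmetric consequence \eqref{eq:val} survives, and it is enough.

\begin{lemma}\label{lem:val}
\begin{enumerate}
\item[(a)] If $v(x_\alpha)=0$ for one coset $\alpha$, then $v(x_{\alpha'})\ge2$ for all other cosets $\alpha'$.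
\item[(b)] If $z$ is one of the $x_\alpha$, lies in an imaginary quadratic field, and $\{v(z),v(\bar z)\}=\{0,2\}$, then $A_p(t_0)\equiv z+\bar z\pmod{p^2}$, and $p\nmid A_p(t_0)$.
\item[(c)] If all $x_\alpha$ have the same valuation, then $A_p(t_0)\equiv0\pmod{p^2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $m\ge1$ be the number of cosets with $v(x_{\alpha'})<2$, and suppose $m\ge2$. In $c_m(\tau_0)$ the product of these $m$ values has strictly smaller valuation than any other term, because another term replaces some factors of valuation $<2$ by as many of valuation $\ge2$. So $v(c_m(\tau_0))$ is the sum of these $m$ valuations. One of them is $0$ and the other $m-1\ge1$ are less than $2$, so $v(c_m(\tau_0))<2(m-1)$, contradicting \eqref{eq:val}.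

(b) Since $\Pi$ has rational coefficients, $\bar z$ is a root too, and it belongs to a different coset because $v(\bar z)\ne v(z)$. By (a) the other $p-1$ roots have valuation at least $2$. So the rational number $P_p(t_0)-(z+\bar z)$ has valuation at least $2$, and $v(z+\bar z)=0$.

(c) The common valuation $v_0$ satisfies $(p+1)v_0=v(c_{p+1}(\tau_0))\ge2p$, so $v_0\ge\frac{2p}{p+1}>1$. The rational number $P_p(t_0)$ has valuation greater than $1$, hence at least $2$.
\end{proof}

\subsection{Fixed points}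
To apply (b) one root must be known exactly. This happens when $\alpha\tau_0$ is $\Gamma$-equivalent to $\tau_0$.

\begin{lemma}\label{lem:fix}
Let $\alpha\in M_p$ and $\gamma\in\mathcal W_e$, and suppose that $\gamma\alpha\binom{\tau_0}1=\mu\binom{\tau_0}1$. Then $\mu\bar\mu=ep$ and $x_\alpha=\varepsilon_e\mu^2/e$.
\end{lemma}

\begin{proof}
The real matrix $\beta=\gamma\alpha$ has the independent eigenvectors $\binom{\tau_0}1,\binom{\bar\tau_0}1$ with eigenvalues $\mu,\bar\mu$, so $\mu\bar\mu=\det\beta=ep$. It fixes $\tau_0$, and its bottom row $(c,d)$ satisfies $c\tau_0+d=\mu$, so $(K|\beta)(\tau_0)=ep\,\mu^{-2}K(\tau_0)$. By \eqref{eq:Keps}, $K|\alpha=\varepsilon_eK|\beta$. Hence $x_\alpha=p/(\varepsilon_eep\,\mu^{-2})$.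
\end{proof}

\subsection{Galois action}
To apply (c) we need automorphisms that preserve $v$ and permute the roots transitively. They are visible in the moduli description of $X_0(N)$, which we recall (\cite{Shimura}, \cite[Ch.~7]{DS}). The noncuspidal points of $X_0(N)$ are the isomorphism classes of pairs $(E,G)$ of an elliptic curve over $\mathbb C$ and a cyclic subgroup of order $N$, with $\tau\leftrightarrow(\mathbb C/(\mathbb Z+\mathbb Z\tau),\langle\frac1N\rangle)$. The curve has a canonical model over $\mathbb Q$, whose function field consists of the modular functions for $\Gamma_0(N)$ with rational $q$-expansion. For such a function $f$, finite at $(E,G)$, and $\sigma\in\operatorname{Aut}(\mathbb C)$,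
\begin{equation}\label{eq:galois}
\sigma\big(f(E,G)\big)=f(E^\sigma,G^\sigma).
\end{equation}
For $N=10p$ we write $G=C+H$ with $C$ of order $10$ and $H$ of order $p$, and denote the point by $(E,C,H)$.

The function $X_\infty$ is such an $f$ for $N=10p$. It is invariant under $\Gamma_0(10p)$ by \eqref{eq:Xperm} and Lemma~\ref{lem:cosets}, and its expansion is rational. It is meromorphic at every cusp, because every cusp is $\gamma\infty$ with $\gamma\in\Gamma$, and $X_\infty\circ\gamma$ is one of the $X_\alpha$.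

\begin{lemma}\label{lem:moduli}
Let $\Lambda=\mathbb Z+\mathbb Z\tau_0$ and $C=\langle\frac1{10}\rangle\subset\mathbb C/\Lambda$. There is a bijection $H\mapsto\alpha_H$ from the $p+1$ subgroups of order $p$ of $\mathbb C/\Lambda$ onto a set of representatives of $\Gamma_0(10)\backslash M_p$ such that
\begin{enumerate}
\item[(a)] $x_H:=x_{\alpha_H}$ is the value of $X_\infty$ at $(\mathbb C/\Lambda,C,H)$;
\item[(b)] $\alpha_H\tau_0$ represents on $X_0(10)$ the quotient of $\mathbb C/\Lambda$ by $H$ with the image of $C$.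
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\gamma$, with bottom row $(c,d)$, run over representatives of $\Gamma_0(10p)\backslash\Gamma_0(10)$. By Lemma~\ref{lem:cosets} and its proof, $\alpha_\infty\gamma$ runs over the cosets and $(c:d)$ over $\mathbb P^1(\mathbb F_p)$, so $H=\langle\frac{c\tau_0+d}p\rangle$ runs over the subgroups of order $p$. Put $\alpha_H=\alpha_\infty\gamma$. Multiplication by $c\tau_0+d$ maps $\mathbb Z+\mathbb Z\gamma\tau_0$ onto $\Lambda$, $\langle\frac1p\rangle$ onto $H$, and $\langle\frac1{10}\rangle$ onto $\langle\frac d{10}\rangle=C$ since $10\mid c$. So $\gamma\tau_0$ represents $(\mathbb C/\Lambda,C,H)$, and $X_{\alpha_\infty\gamma}=X_\infty\circ\gamma$ by \eqref{eq:Xperm}; this is (a). The quotient of $\mathbb C/(\mathbb Z+\mathbb Z\gamma\tau_0)$ by $\langle\frac1p\rangle$ is $\mathbb C/(\mathbb Z\frac1p+\mathbb Z\gamma\tau_0)$. Multiplication by $p$ identifies it with $\mathbb C/(\mathbb Z+\mathbb Zp\gamma\tau_0)$ and maps $\langle\frac1{10}\rangle$ to $\langle\frac p{10}\rangle=\langle\frac1{10}\rangle$.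 As $p\gamma\tau_0=\alpha_H\tau_0$, this is (b).
\end{proof}

\section{The point $(1+i)/2$ and the proof of Theorem~\ref{thm:main}}\label{sec:main}

\begin{proposition}\label{prop:CMpoint}
$t(\tau_0)=-20$ for $\tau_0=\frac{1+i}2$.
\end{proposition}

\begin{proof}
The point $\tau_0$ satisfies $-1/(2\tau_0)=\tau_0-1$, a symmetry of level $2$. So we evaluate a function of level $2$ first and then solve for $\varphi$. Let $j_2=(\eta(\tau)/\eta(2\tau))^{24}=q^{-1}\prod(1+q^n)^{-24}$. Here $\sum\delta r_\delta=-24$, $\sum\frac{10}\delta r_\delta=120$, $\prod\delta^{r_\delta}=2^{-24}$, so $j_2$ is a modular function for $\Gamma_0(10)$. Its orders at $\infty,\frac15,0,\frac12$, where $\varphi=\infty,0,4,-1$, are $-1,1,5,-5$. Comparing divisors and leading terms $q^{-1}$,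
\[
j_2=\frac{\varphi(\varphi-4)^5}{(\varphi+1)^5}.
\]
The transformation law of $\eta$ gives $j_2(-1/2\tau)=2^{12}/j_2(\tau)$, so $j_2(\tau_0)^2=2^{12}$. At $\tau_0$ we have $q=-e^{-\pi}<0$, so the product formula gives $j_2(\tau_0)=-64$, and $\varphi(\tau_0)$ is real. Now
\begin{align*}
\varphi(\varphi-4)^5+64(\varphi+1)^5&=\varphi^6+44\varphi^5+480\varphi^4+1920\varphi^2-704\varphi+64\\
&=(\varphi^2+4)(\varphi^2+22\varphi-4)^2 .
\end{align*}
A real root satisfies $\varphi-4/\varphi=-22$. So $Y=-25$ and $t=-25+6-1=-20$.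
\end{proof}

Since $p\ne2,5$, condition \eqref{eq:unit} holds. For $\lambda=m+ni\in\mathbb Z[i]$ let
\[
\beta(\lambda)=\begin{pmatrix}m+n&-n\\2n&m-n\end{pmatrix}.
\]
From $i=2\tau_0-1$ we get $\lambda=2n\tau_0+(m-n)$, and from $2\tau_0^2=2\tau_0-1$ we get $\lambda\tau_0=(m+n)\tau_0-n$. Thus $\beta(\lambda)\binom{\tau_0}1=\lambda\binom{\tau_0}1$ and $\det\beta(\lambda)=m^2+n^2$. The matrix $\beta(\lambda)$ lies in $\mathcal R$ exactly when $5\mid n$. If $p\equiv1\pmod4$, then $i\in\mathbb Q_p$, so $v$ takes nonnegative integral values on $\mathbb Z[i]$; hence $\{v(\mu),v(\bar\mu)\}=\{0,1\}$ whenever $\mu\bar\mu\in\{p,2p\}$.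

\begin{proof}[Proof of Theorem~\ref{thm:main} for $p\equiv1,9\pmod{20}$]
Let $p=x^2+y^2$ with $5\nmid x$, so $5\mid y$, and let $\lambda=x+iy$. Then $\beta(\lambda)\in M_p$, and Lemma~\ref{lem:fix} with $\gamma=I$ shows that $\lambda^2$ is one of the $x_\alpha$. Lemma~\ref{lem:val}(b) gives $A_p(-20)\equiv\lambda^2+\bar\lambda^2=4x^2-2p\pmod{p^2}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $p\equiv13,17\pmod{20}$]
Now no element of norm $p$ has imaginary part divisible by $5$. An element of norm $2p$ does, and the factor $2$ is absorbed by $\mathcal W_2$. Let $p=x^2+y^2$ with $5\mid x-y$ and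
\[
\mu=(1-i)(x+iy)=(x+y)+i(y-x),\qquad\beta(\mu)=\begin{pmatrix}2y&x-y\\2(y-x)&2x\end{pmatrix}.
\]
This matrix has determinant $2p$ and the shape $\left(\begin{smallmatrix}2a'&b'\\10c'&2d'\end{smallmatrix}\right)$. For $\gamma=\left(\begin{smallmatrix}2a&b\\10c&2d\end{smallmatrix}\right)\in\mathcal W_2$,
\[
\alpha:=\gamma^{-1}\beta(\mu)=\begin{pmatrix}2da'-5bc'&db'-bd'\\10(ac'-ca')&2ad'-5cb'\end{pmatrix}\in M_p .
\]
By Lemma~\ref{lem:fix}, $x_\alpha=\mu^2/2=-i(x+iy)^2=2xy+i(y^2-x^2)$. Lemma~\ref{lem:val}(b) gives $A_p(-20)\equiv4xy\pmod{p^2}$.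
\end{proof}

\begin{example}\label{ex:13}
Let $p=13$, $x=3$, $y=-2$. Then $\mu=1-5i$, and with $M$ from \eqref{eq:M},
\[
M^{-1}\beta(\mu)=\frac12\begin{pmatrix}-2&1\\-10&4\end{pmatrix}\begin{pmatrix}-4&5\\-10&6\end{pmatrix}=-\begin{pmatrix}1&2\\0&13\end{pmatrix}.
\]
So $X_2(\tau_0)=\mu^2/2=-12-5i$ and $A_{13}(-20)\equiv-24\pmod{169}$. For one of the two embeddings of $\mathbb Z[i]$ in $\mathbb Z_{13}$ the value $X_2(\tau_0)$ is a unit, although the expansion of $X_2$ is divisible by $13^2$.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $p\equiv3\pmod4$]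
By Lemma~\ref{lem:val}(c) it suffices to show that the numbers $x_H$ of Lemma~\ref{lem:moduli} have the same valuation. Since $1=\tau_0(1-i)$, we have $\Lambda=\tau_0\mathbb Z[i]$, and we may identify $\mathbb C/\Lambda$ with the complex points of $\mathcal E:y^2=x^3-x$, a curve over $\mathbb Q$ with good reduction at $p$. As $x^3-x$ is odd and $\big(\frac{-1}p\big)=-1$, the Legendre symbols $\big(\frac{x^3-x}p\big)$ cancel in pairs $\pm x$. So $\#\mathcal E(\mathbb F_p)=p+1$, the trace of Frobenius is $0$, and the reduction is supersingular: it has no point of order $p$ over $\overline{\mathbb F}_p$, and its formal group has height $2$.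

Let $I_p=\operatorname{Gal}(\overline{\mathbb Q}_p/\mathbb Q_p^{nr})$ be the inertia group, with $\mathbb Q_p^{nr}$ the maximal unramified extension. An element $\sigma\in I_p$ preserves $v$ and acts trivially on the residue field. Reduction is injective on $\mathcal E[10]$ because $p\nmid10$, so $\sigma$ fixes $\mathcal E[10]$ pointwise, and fixes $C$. Restrict $\sigma$ to $\overline{\mathbb Q}$ and extend it to $\mathbb C$. Then \eqref{eq:galois} and Lemma~\ref{lem:moduli}(a) give $\sigma(x_H)=x_{\sigma H}$, hence $v(x_H)=v(x_{\sigma H})$.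

It remains to see that $I_p$ permutes the subgroups $H$ transitively. All of $\mathcal E[p]$ reduces to the origin, so it lies in the formal group, where a point is determined by its coordinate $Z=-x/y$. In the multiplication series $[p](Z)\in\mathbb Z_p[[Z]]$ the coefficient of $Z$ is $p$; height $2$ means that the coefficients of $Z^n$ with $n<p^2$ are divisible by $p$ and that of $Z^{p^2}$ is a unit \cite[Ch.~IV]{Silverman}. By Weierstrass preparation, $[p](Z)/Z=U(Z)W(Z)$ with $U$ a unit of $\mathbb Z_p[[Z]]$ and $W$ monic of degree $p^2-1$ with all other coefficients in $p\mathbb Z_p$. As $W(0)=p/U(0)$, the polynomial $W$ is Eisenstein, and it stays so over $\mathbb Q_p^{nr}$, where $p$ is still a uniformizer. So $W$ is irreducible over $\mathbb Q_p^{nr}$, and $I_p$ is transitive on its roots, which are the coordinates of the $p^2-1$ nonzero points of $\mathcal E[p]$.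
\end{proof}

\begin{remark}
In the first two cases $p\nmid A_p(-20)$ by Lemma~\ref{lem:val}(b). So for $p\ne2,5$ we have $p\mid A_p(-20)\iff p^2\mid A_p(-20)\iff p\equiv3\pmod4$.
\end{remark}

\section{Other points with complex multiplication}\label{sec:CM}

At $\tau_0=\frac{1+i}2$ we wrote down the matrices that fix $\tau_0$ and an equation of the curve. At a general imaginary quadratic point the main theorem of complex multiplication replaces both, provided that $t(\tau_0)$ is rational. Let $N$ denote the norm from $k$ to $\mathbb Q$.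

\begin{theorem}\label{thm:CM}
Let $\tau_0\in\mathbb H$ be quadratic over $\mathbb Q$, $k=\mathbb Q(\tau_0)$, $\Lambda=\mathbb Z+\mathbb Z\tau_0$, $\mathcal O=\{\lambda:\lambda\Lambda\subset\Lambda\}$, and suppose $t_0=t(\tau_0)\in\mathbb Q$. Let $p\ne2,5$ be a prime not dividing the conductor of $\mathcal O$ with $t_0\in\mathbb Z_{(p)}^\times$. Then, modulo $p^2$:
\begin{enumerate}
\item[(a)] if $p$ is inert in $k$, then $A_p(t_0)\equiv0$;
\item[(b)] if $p$ splits in $k$, there are $e\in\{1,2,5,10\}$ and $\mu\in\mathcal O$ with $N\mu=ep$ and $A_p(t_0)\equiv\varepsilon_e\,\dfrac{\mu^2+\bar\mu^2}e$, where $\varepsilon_1=\varepsilon_2=1$ and $\varepsilon_5=\varepsilon_{10}=-1$;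
\item[(c)] if $p$ ramifies in $k$, there are $e,\mu$ as in \textup{(b)} with $A_p(t_0)\equiv\varepsilon_e\mu^2/e\in\{p,-p\}$.
\end{enumerate}
\end{theorem}

We recall the main theorem \cite[Thm.~5.4]{Shimura}. For a rational prime $l$ put $k_l=k\otimes\mathbb Q_l$ and $\Lambda_l=\Lambda\otimes\mathbb Z_l$; the torsion subgroup of $\mathbb C/\Lambda$ is $k/\Lambda=\bigoplus_lk_l/\Lambda_l$. For an idele $s$ of $k$ with components $s_l\in k_l^\times$, let $s^{-1}\Lambda$ be the lattice with $(s^{-1}\Lambda)_l=s_l^{-1}\Lambda_l$, and let $s^{-1}:k/\Lambda\to k/s^{-1}\Lambda$ be multiplication by $s_l^{-1}$ on the $l$-part. Let $[s,k]\in\operatorname{Gal}(k^{ab}/k)$ be the Artin symbol, and let $\sigma\in\operatorname{Aut}(\mathbb C/k)$ restrict to $[s,k]$. If $E\cong\mathbb C/\Lambda$, then there is an isomorphism $E^\sigma\cong\mathbb C/s^{-1}\Lambda$ under which $\sigma$ acts on torsion points as $s^{-1}$.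

\begin{proof}[Proof of Theorem~\ref{thm:CM}]
Section~\ref{sec:tools} applies to $\tau_0$; we use its notation. Since $p$ does not divide the conductor, $\mathcal O_p=\mathcal O\otimes\mathbb Z_p$ is the maximal order of $k_p$, and $\Lambda_p$ is free of rank one over it.

\emph{Step 1: a prime $\mathfrak p\mid p$ of degree $1$ gives an explicit root.} Let $s$ be a uniformizer at $\mathfrak p$ and $1$ at all other places, and let $\sigma$ extend $[s,k]$. Then $s^{-1}\Lambda$ contains $\Lambda$ with index $p$; put $H_{\mathfrak p}=s^{-1}\Lambda/\Lambda$. On torsion of order prime to $p$ the map $s^{-1}$ is the natural projection. So $\sigma$ carries $(\mathbb C/\Lambda,C)$ to its quotient by $H_{\mathfrak p}$, which is represented by $\alpha\tau_0$ with $\alpha=\alpha_{H_{\mathfrak p}}$, by Lemma~\ref{lem:moduli}(b). The function $t$ has a rational expansion, so \eqref{eq:galois} gives $t(\alpha\tau_0)=\sigma(t_0)=t_0$; this is where $t_0\in\mathbb Q$ enters. As $t$ is a Hauptmodul of $\Gamma$, $\alpha\tau_0=\gamma'\tau_0$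 for some $e$ and some $\gamma'\in\mathcal W_e$. Then $\gamma=\operatorname{adj}(\gamma')\in\mathcal W_e$, and the integral matrix $\gamma\alpha$ fixes $\tau_0$, so it multiplies $\binom{\tau_0}1$ by a number $\mu$ with $\mu\tau_0,\mu\in\Lambda$. Thus $\mu\in\mathcal O$, and Lemma~\ref{lem:fix} gives $N\mu=ep$ and $x_{H_{\mathfrak p}}=\varepsilon_e\mu^2/e$.

(b) If $p$ splits, $k$ embeds in $\mathbb Q_p$, so $v(\mu),v(\bar\mu)$ are nonnegative integers with sum $v(ep)=1$. Apply Lemma~\ref{lem:val}(b) to $z=\varepsilon_e\mu^2/e$.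

\emph{Step 2: if $p$ is inert or ramified, then $v(x_H)=v(x_{s^{-1}H})$ for $s\in\mathcal O_p^\times$.} View $s$ as an idele with component $1$ away from the unique prime $\mathfrak p$ above $p$. Then $s^{-1}\Lambda=\Lambda$ and torsion prime to $p$ is fixed. So an extension $\sigma$ of $[s,k]$ carries $(\mathbb C/\Lambda,C,H)$ to $(\mathbb C/\Lambda,C,s^{-1}H)$, and $\sigma(x_H)=x_{s^{-1}H}$ by \eqref{eq:galois}. The symbol of an idele supported at $\mathfrak p$ lies in the decomposition group of $\mathfrak p$ in $\operatorname{Gal}(k^{ab}/k)$, and this group is the image of the decomposition group of $v$ in $\operatorname{Gal}(\overline{\mathbb Q}/k)$. So $\sigma$ can be chosen to preserve $v$ on $\overline{\mathbb Q}$.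

(a) The group $p^{-1}\Lambda/\Lambda$ is a line over $\mathcal O/p=\mathbb F_{p^2}$, and $\mathcal O_p^\times$ maps onto $\mathbb F_{p^2}^\times$, which is transitive on nonzero vectors. By Step 2 all $x_H$ have the same valuation; apply Lemma~\ref{lem:val}(c).

(c) Now $p^{-1}\Lambda/\Lambda$ is free of rank one over $\mathcal O/p\cong\mathbb F_p[\epsilon]/(\epsilon^2)$. The subgroups of order $p$ correspond to $\langle\epsilon\rangle$, which is $H_{\mathfrak p}$, and to $\langle1+a\epsilon\rangle$ with $a\in\mathbb F_p$; the units $1+a\epsilon$ permute the latter transitively. By Step 2 these $p$ subgroups give a common valuation $v'$. Since $\mathfrak p$ is the only prime above $p$, $v(\mu)=v(\bar\mu)=\frac12$, so $v(x_{H_{\mathfrak p}})=1$. By \eqref{eq:val}, $1+pv'\ge2p$, so $v'>1$. The conjugate $\varepsilon_e\bar\mu^2/e$ is a root of $\Pi$ of valuation $1$, hence equals $x_{H_{\mathfrak p}}$. So $x_{H_{\mathfrak p}}\in k\cap\mathbb R=\mathbb Q$, and its absolute value is $N\mu/e=p$. The sum of the other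 roots is rational of valuation greater than $1$, hence at least $2$.
\end{proof}

The two points with $n=2$ in Lemma~\ref{lem:ram} are the easiest to locate.

\begin{corollary}\label{cor:16}
Let $p\ne2,5$ be prime. Modulo $p^2$,
\[
\sum_{k=0}^{p-1}S_k(16)\equiv\begin{cases}4x^2-2p&\text{if }p=x^2+10y^2,\\8x^2-2p&\text{if }p=2x^2+5y^2,\\0&\text{if }\big(\frac{-10}p\big)=-1,\end{cases}
\]
\[
\sum_{k=0}^{p-1}S_k(-4)\equiv\begin{cases}4x^2-2p&\text{if }p=x^2+5y^2\quad(p\equiv1,9\bmod{20}),\\2m^2-2p&\text{if }2p=m^2+5n^2\quad(p\equiv3,7\bmod{20}),\\0&\text{if }p\equiv11,13,17,19\bmod{20}.\end{cases}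
\]
\end{corollary}

For $p=3$ this says $9\mid A_3(16)=531$ and $A_3(-4)=-49\equiv2\cdot1^2-6\pmod9$.

\begin{proof}
\emph{The points.} The point $i/\sqrt{10}$ is fixed by $\left(\begin{smallmatrix}0&-1\\10&0\end{smallmatrix}\right)\in\mathcal W_{10}$, so $Y=25/Y$ there by \eqref{eq:YW}, and $Y=\pm5$. On the imaginary axis $q>0$, so $Y$ is real; it is nonzero on $\mathbb H$ and positive near $i\infty$. Hence $Y=5$ and $t=16$. The point $\frac{5+\sqrt{-5}}{10}$ is fixed by $\left(\begin{smallmatrix}5&-3\\10&-5\end{smallmatrix}\right)\in\mathcal W_5$. On the line $\operatorname{Re}\tau=\frac12$ we have $q<0$, so $Y$ is real, nonzero, and negative near $i\infty$. Hence $Y=-5$ and $t=-4$. If $a\tau_0^2+b\tau_0+c=0$ with coprime integers, then $\mathcal O=\mathbb Z[a\tau_0]$. The equations $10\tau^2+1=0$ and $10\tau^2-10\tau+3=0$ give $\mathcal O=\mathbb Z[\sqrt{-10}]$ and $\mathcal O=\mathbb Z[\sqrt{-5}]$, both maximal, of discriminants $-40$ and $-20$. So Theorem~\ref{thm:CM} applies to every $p\ne2,5$, and no such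 $p$ ramifies. Inert primes give $0$; they are those with $\big(\frac{-10}p\big)=-1$, respectively $\big(\frac{-5}p\big)=\big(\frac{-1}p\big)\big(\frac p5\big)=-1$, that is $p\equiv11,13,17,19\pmod{20}$. Each representation in the statement makes $-10$, respectively $-5$, a square modulo $p$, so that $p$ splits.

\emph{Uniqueness.} In both rings the units are $\pm1$ and $2$ ramifies. For split $p$ the ideals of norm $p$ form one conjugate pair, and so do those of norm $2p$. So an element $\nu$ of norm $p$, or of norm $2p$, is unique up to sign and conjugation, and $\nu^2+\bar\nu^2$ does not depend on the choice. It therefore suffices to find each value for one representation. Let $e,\mu$ be as in Theorem~\ref{thm:CM}(b).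

\emph{$t_0=16$.} Write $\mu=a+b\sqrt{-10}$, so $a^2+10b^2=ep$ and $e\mid a$. If $e=1$, then $p=x^2+10y^2$ with $(x,y)=(a,b)$, and the value is $2x^2-20y^2=4x^2-2p$. If $e=10$, then $\mu=\sqrt{-10}\,\nu$ with $\nu\in\mathcal O$, $N\nu=p$ and $-\mu^2/10=\nu^2$, which is the previous case. If $e=2$, then $\mu=2x+y\sqrt{-10}$, $p=2x^2+5y^2$, and the value is $4x^2-10y^2=8x^2-2p$. If $e=5$, then $\mu=5y+x\sqrt{-10}$, $p=2x^2+5y^2$, and the value is $-\frac25(25y^2-10x^2)=4x^2-10y^2$ again. No $p$ has both forms, since $x^2+10y^2\equiv\pm1$ and $2x^2+5y^2\equiv\pm2\pmod5$ when prime to $5$. So the form of $p$ decides whether $e\in\{1,10\}$ or $e\in\{2,5\}$.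

\emph{$t_0=-4$.} If $e=1$, then $\mu=x+y\sqrt{-5}$ and the value is $2x^2-10y^2=4x^2-2p$. If $e=2$, then $\mu=m+n\sqrt{-5}$, $2p=m^2+5n^2$, and the value is $m^2-5n^2=2m^2-2p$. If $e=5$ or $10$, the rational part of $\mu$ is divisible by $5$, so $\mu=\sqrt{-5}\,\nu$ with $\nu\in\mathcal O$, $N\nu=(e/5)p$ and $-\mu^2/e=\nu^2/(e/5)$; these are the cases $e=1$ and $e=2$. Finally, $p=x^2+5y^2$ gives $p\equiv x^2+y^2\equiv1\pmod4$ and $p\equiv\pm1\pmod5$, so $p\equiv1,9\pmod{20}$. In $2p=m^2+5n^2$ both $m,n$ are odd, so $2p\equiv6\pmod8$, and $2p\equiv\pm1\pmod5$; hence $p\equiv3,7\pmod{20}$. The two cases exclude each other.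
\end{proof}

\begin{thebibliography}{9}

\bibitem{DS} Diamond and Shurman, Ch.~7.

\bibitem{Franel} Franel, L'Interm\'ediaire des Math.\ 2 (1895), 33--35.

\bibitem{Shimura} Shimura, \emph{Introduction to the Arithmetic Theory of Automorphic Functions}.

\bibitem{Silverman} Silverman, \emph{The Arithmetic of Elliptic Curves}, Ch.~IV.

\bibitem{Sun} Z.~W.~Sun, \emph{On $g_n(x)=\sum_{k=0}^n\binom nk^2\binom{2k}kx^k$ and related topics}, \texttt{http://maths.nju.edu.cn/\textasciitilde zwsun/g(n,x).pdf}.

\end{thebibliography}
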